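# Substitutional valuations are not determined by their letters

## 1. Continuum many valuations over each letter assignment

**Theorem C (main theorem).** Let $\mathcal L$ be the language of propositional modal logic, built from a countably infinite set of propositional letters by $\neg$, $\wedge$, $\Box$. A *substitution* is a map $i$ sending each letter to a formula of $\mathcal L$ (possibly containing $\Box$), extended to all formulas by $i(\neg A)=\neg iA$, $i(A\wedge B)=iA\wedge iB$, $i(\Box A)=\Box iA$. A *substitutional valuation* is a function $v:\mathcal L\to\{0,1\}$ such that for all formulas $A,B$: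

- $v(\neg A)=1$ iff $v(A)=0$;
- $v(A\wedge B)=1$ iff $v(A)=1$ and $v(B)=1$;
- $v(\Box A)=1$ iff $v(iA)=1$ for every substitution $i$.

Then for every $s:\text{letters}\to\{0,1\}$, exactly $2^{\aleph_0}$ substitutional valuations extend $s$.

Let us unpack this. The valuation reads $\Box A$ as "every instance of $A$ is true", where truth of instances is measured by the same valuation. That substitutional valuations exist is known (Prucnal; Fine), and this settles the existence part of H. Friedman's Problem 42. The paper "Logical Necessity" (https://andrew-bacon.github.io/papers/LogicalNecessityHandbook.pdf) states the following as Conjecture 12: *for any two substitutional valuations $v$ and $u$, if $v(p)=u(p)$ for every letter $p$, then $v=u$.* Already the following part of Theorem C refutes it.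

**Theorem B.** Conjecture 12 is false: for every $s$ there are substitutional valuations $v\neq u$ both extending $s$.

We prove Theorem B first, with an explicit formula on which $v$ and $u$ differ. For a substitutional valuation $v$ put
$$L_v=\{A: v(\Box A)=1\}.$$
Every formula is a Boolean combination of letters and formulas $\Box C$, so $v$ is determined by its restriction to letters together with $L_v$. These two data turn out to be independent.

**Theorem D.** If $v$ is a substitutional valuation and $s$ is any assignment to letters, there is exactly one substitutional valuation $u$ extending $s$ with $L_u=L_v$. So $v\mapsto(v{\restriction}\text{letters},L_v)$ is a bijection from the set of substitutional valuations onto $\{0,1\}^{\text{letters}}\times\{L_v\}_v$.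

Two more results, Theorem A (a general construction) and Theorem E (a greatest logic $L_v$), need certain frames for their statement; they are stated in Section 4.

**Conventions.** We abbreviate $\Diamond=\neg\Box\neg$, $\top=\neg(p_0\wedge\neg p_0)$, $\bot=\neg\top$, and use $\vee,\to$ as usual. An empty disjunction is $\bot$ and an empty conjunction is $\top$. For substitutions $k,i$, the composite $ki$ is the substitution with $(ki)A=k(iA)$. A formula $kA$ is called an *instance* of $A$. A formula is *Boolean* if it contains no $\Box$.

## 2. Instances of instances, and the values forced up to modal depth two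

Let $v$ be a substitutional valuation. Unwinding $\Diamond=\neg\Box\neg$ gives
$$v(\Diamond A)=1\iff v(iA)=1\text{ for some substitution } i. \tag{1}$$
Nested modalities quantify over instances of instances. For example, $v(\Diamond\Box A)=1$ iff there is $k_1$ such that for all $k_2$, $v(k_2k_1A)=1$.

Some values by hand. First, $v(\Box p)=0$, because $\bot$ is an instance of $p$. Next, $v(\Diamond\Box p)=1$: send $p$ to $\top$, all of whose instances are true. Also $v(\Box A\to A)=1$ (use the identity substitution), and $v(\Box A)=v(\Box\Box A)$, because an instance of an instance is an instance and the identity is a substitution.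

**Constants.** For a formula $C$ let $C^-$ be the Boolean formula obtained by erasing all boxes. For a classical assignment $\alpha$ let $g_\alpha$ be the substitution with $g_\alpha(p)=\top$ if $\alpha(p)=1$ and $g_\alpha(p)=\bot$ otherwise. We also write $\alpha$ for the extension of the assignment to Boolean formulas.

**Lemma 1.** For every substitutional valuation $v$, every substitution $h$ and every formula $C$: $v(hg_\alpha C)=\alpha(C^-)$.

*Proof.* Induction on $C$, for all $h$ at once. For a letter, $hg_\alpha p$ is $h\top$ or $h\bot$, which have values $1$ and $0$. The Boolean cases are immediate. For $\Box C$: $v(hg_\alpha\Box C)=1$ iff $v(h'hg_\alpha C)=1$ for all $h'$. By the induction hypothesis with $h'h$ in place of $h$, this holds iff $\alpha(C^-)=1$, and $C^-=(\Box C)^-$. $\square$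

Hence for Boolean $A$ we have $v(\Box A)=1$ iff $A$ is a tautology: instances of tautologies are true, and if $\alpha(A)=0$ then $v(g_\alpha A)=0$.

**Exclusive lists.** We shall often need Boolean formulas $\rho_1,\dots,\rho_r$ that are satisfiable, pairwise inconsistent, and whose disjunction is a tautology. Take letters $q_1,\dots,q_{r-1}$ and put
$$\rho_t=q_t\wedge\bigwedge_{u<t}\neg q_u\ \ (t<r),\qquad \rho_r=\bigwedge_{u<r}\neg q_u .$$
(So $\rho_1=\top$ if $r=1$.) An assignment satisfies exactly the $\rho_t$ with $t$ the least index such that $q_t$ is true, or $\rho_r$ if there is none.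

**Depth two is forced.** The natural strategy for proving the conjecture is induction on modal depth, and it starts well. *If $A$ has modal depth at most $1$, then $v(\Box A)$ is the same for all substitutional valuations $v$.* To see this, let $p_1,\dots,p_n$ contain the letters of $A$. For a substitution $i$ let $a(i)$ be the assignment $p_j\mapsto v(ip_j)$, and let $T_i=\{a(ki):k\text{ a substitution}\}$; so $a(i)\in T_i$. If $B$ is Boolean in these letters, $v(i\Box B)=1$ iff $v(kiB)=1$ for all $k$, iff $\alpha(B)=1$ for all $\alpha\in T_i$. So $v(iA)$ is computed from the pair $(T_i,a(i))$ alone: evaluate letters at $a(i)$, and read $\Box B$ as "$B$ is true at all members of $T_i$".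

Conversely every pair $(T,\alpha)$ with $\alpha\in T\subseteq\{0,1\}^{n}$ occurs. Write $T=\{\alpha_1,\dots,\alpha_r\}$ with distinct $\alpha_t$ and $\alpha=\alpha_1$. Take an exclusive list, renumbered so that $v(\rho_1)=1$, and let $i(p_j)=\bigvee\{\rho_t:\alpha_t(p_j)=1\}$. For each $k$ exactly one $t$ has $v(k\rho_t)=1$, and then $a(ki)=\alpha_t$. The identity gives $t=1$; and every $t$ occurs, since if $\beta$ satisfies $\rho_t$ then $v(g_\beta\rho_t)=1$ by Lemma 1. So $v(\Box A)=1$ iff $A$ is true at all pairs $(T,\alpha)$ with $\alpha\in T$, a condition that does not mention $v$.

Consequently the letters determine $v$ on all formulas of modal depth at most $2$.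

## 3. A depth-four formula that can be its own witness

Consider
$$W(p)=p\wedge\Box\bigl(p\to\Diamond(\neg p\wedge\Diamond p)\bigr),$$
and write $W(C)$ for the result of substituting $C$ for $p$. Call $C$ *restless* for $v$ if $v(W(C))=1$. Spelled out: $C$ is true, and every true instance of $C$ has a false instance which in turn has a true instance. By (1), $v(\Diamond W(p))=1$ iff there is a restless formula. Note that a true instance of a restless formula is again restless.

Can we find a restless formula by hand? If $\alpha(C^-)=1$ for some $\alpha$, then by Lemma 1 $g_\alpha C$ is a true instance of $C$ all of whose instances are true, so $C$ is not restless. Thus $C^-$ must be contradictory, and in particular $C$ is not Boolean. A first candidate is $C=p\wedge\Diamond\neg p$. It fails. Substitute $\Diamond q$ for $p$. The instance $\Diamond q\wedge\Diamond\neg\Diamond q$ is true, since $\Diamond q$ is true and $\Diamond\bot$ is false. If $k$ makes this instance false, then one of two things happens. Either $k\Diamond q$ is false, and then all instances of $kq$ are false, so all instances of $k\Diamond q$ are false. Or $k\Diamond q$ is true and has no false instance.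 In both cases no instance of $k(\Diamond q\wedge\Diamond\neg\Diamond q)$ is true.

Now try $C^*=p\wedge\Diamond W(p)$, where $v(p)=1$. *Then $C^*$ is restless if and only if $v(\Diamond W(p))=1$.* If $C^*$ is restless it is true, so $v(\Diamond W(p))=1$. Conversely let $v(\Diamond W(p))=1$. Then $v(C^*)=1$. Let $kC^*$ be a true instance. Then $v(\Diamond W(kp))=1$, so some $k_1kp$ is restless. It is true, so there are $k_2,k_3$ with $k_2k_1kp$ false and $k_3k_2k_1kp$ true. The latter is restless again, so both conjuncts of $k_3k_2k_1kC^*$ are true, while $k_2k_1kC^*$ has a false conjunct. So $kC^*$ has a false instance with a true instance, as required.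

This is where the induction on depth stops. The clause for $\Box$ at $\Diamond W(p)$ asks for a restless formula. If we decide that $v(\Diamond W(p))=1$, the decision supplies the witness $C^*$, in which $\Diamond W(p)$ itself occurs; if we decide $v(\Diamond W(p))=0$, this witness disappears. The circle suggests a way to build valuations: *decide in advance* which patterns of instances exist, by fixing the whole set $L_v$ beforehand as the logic of a class of finite frames, and then verify that the decision confirms itself. Restlessness corresponds to a two-point cluster in a frame, with $p$ true at one point and false at the other, so the frames must contain such clusters in a controlled way.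

## 4. The frames $N(Z)$ and the construction theorem

**Recall.** *Frame* means a finite set with a reflexive transitive relation $R$; "$x$ sees $y$" means $xRy$. A model adds a set $V(p)$ of points for each letter $p$; $x\models\Box A$ iff $y\models A$ for all $y$ seen by $x$, so $x\models\Diamond A$ iff $x$ sees a point satisfying $A$. A formula is valid in a frame if it holds at all points of all models on it. A *generated subframe* is a subset closed under $R$; truth at its points does not change when the model is restricted to it. A *cluster* is a class of mutually visible points.

**Definition.** Let $Z$ be a finite nonempty poset and $\downarrow e=\{e':e'\le e\}$. The points of $N(Z)$ are: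

- a single point $D$ for each nonempty downset $D\subseteq Z$ that is not of the form $\downarrow e$ with $e$ non-minimal;
- two points $(\downarrow e,0)$, $(\downarrow e,1)$ for each non-minimal $e\in Z$.

Let $U(x)$ be the underlying downset of $x$; a point with $U(x)=D$ is "over $D$". Put $xRy$ iff $U(y)\subseteq U(x)$.

**Examples.** If $Z=\{1,\dots,n\}$ is an antichain, every subset is a downset and nothing is doubled: $N(Z)$ is the *Medvedev frame* $M_n=(\mathcal P(\{1,\dots,n\})\setminus\{\emptyset\},\supseteq)$. If $Z$ is the chain $c<e$, then $N(Z)$ has three points: the cluster $(\downarrow e,0),(\downarrow e,1)$, and $\{c\}$, which both of them see. If $Z$ is $c<e$ together with an isolated element $d$, the nonempty downsets are $\{c\},\{d\},\{c,d\},\{c,e\},\{c,d,e\}$. Only $\{c,e\}=\downarrow e$ is doubled, and the point over $Z$ is single and sees everything.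

**Basic facts.** Points over the same downset see each other. The points over $\downarrow e$, $e$ non-minimal, form a two-element cluster, and all other clusters are singletons. Points over $\{b\}$, $b$ minimal, are *final*: they see only themselves. Every point sees a final point, since every nonempty downset contains a minimal element. If $D$ is a nonempty downset of $Z$, the points $w$ with $U(w)\subseteq D$ form a generated subframe, and it is exactly $N(D)$: for $e\in D$, both $\downarrow e$ and the minimality of $e$ mean the same in $D$ as in $Z$.

**The logics.** For a nonempty class $\mathcal Z$ of finite nonempty posets closed under isomorphism and (binary) disjoint unions, let $L_{\mathcal Z}$ be the set of formulas valid in all $N(Z)$, $Z\in\mathcal Z$. It is closed under substitution: if $iA$ fails at $x$ in a model, then $A$ fails at $x$ in the model on the same frame where $p$ holds exactly where $ip$ held.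

**Theorem A.** For every such $\mathcal Z$ and every $s:\text{letters}\to\{0,1\}$ there is a (unique) substitutional valuation $v$ with $v(p)=s(p)$ for all letters $p$ and $L_v=L_{\mathcal Z}$.

**Theorem E.** Among the logics $L_v$ there is a greatest one, namely $L_{\mathcal Z_0}$ for $\mathcal Z_0$ the class of finite nonempty antichains. This is the modal logic of the Medvedev frames $M_n$.

Uniqueness in Theorem A was noted in Section 1. Sections 5 to 8 prove existence. Fix $\mathcal Z$ and $s$, write $L=L_{\mathcal Z}$, and define $v$ by $v(p)=s(p)$, the Boolean clauses, and
$$v(\Box A)=1\iff A\in L .$$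
What remains is that this $v$ is substitutional:
$$A\in L\iff v(iA)=1\text{ for all substitutions } i. \tag{2}$$
Until (2) is proved, $v$ is only known to satisfy the Boolean clauses and this definition.

## 5. A root that refutes every non-theorem at once

**Step 1.** This step proves the implication from left to right in (2). Disjoint unions enter here.

**Lemma 2.** If $A\in L$ then $v(A)=1$.

*Proof.* Suppose $v(A)=0$. Write $A$ as a Boolean combination of letters, formulas $\Box C$ with $C\in L$, and formulas $\Box D_1,\dots,\Box D_k$ with $D_t\notin L$ (possibly $k=0$). Each $D_t$ fails at some point of a model on some $N(Z_t)$, $Z_t\in\mathcal Z$. Let $Z\in\mathcal Z$ be the disjoint union of $Z_1,\dots,Z_k$ and two further copies of some member of $\mathcal Z$. The $N(Z_t)$ are pairwise disjoint generated subframes of $N(Z)$; give each its refuting valuation. As a disjoint union of at least two nonempty posets, $Z$ has no greatest element. So $Z$ is not of the form $\downarrow e$, and there is exactly one point $r$ over $Z$. It lies in no $N(Z_t)$, so we are free to give the letters the values $s$ at $r$; elsewhere values are arbitrary.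

The point $r$ sees every point. Hence $r\not\models\Box D_t$ for each $t$. Also $r\models\Box C$ for $C\in L$, because $C$ is valid in $N(Z)$. So all constituents of $A$ have at $r$ the values that $v$ gives them, and $r\not\models A$. Hence $A\notin L$. $\square$

If $A\in L$ then $iA\in L$, so $v(iA)=1$ for all $i$. This is the direction from left to right in (2).

For the other direction we must turn a countermodel of $A$ into a false instance $iA$. The plan: let $A$ fail at $w_0$ in a model on $N(B)$. Suppose we have formulas $\varphi_w$, one for each point $w$ of $N(B)$, which in *every* model on *every* $N(Y)$ are true at exactly the points sent to $w$ by some map $f:N(Y)\to N(B)$ that respects visibility in both directions. Then $i(p)=\bigvee_{w\in V(p)}\varphi_w$ makes $iC$ true at $x$ exactly when $C$ is true at $f(x)$. For antichains $B$ it suffices to detect which labels occur at visible final points. To detect non-minimal elements of $B$ we use restlessness.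

## 6. Detection formulas

**Step 2.** This step defines, for a finite nonempty poset $B$, a formula $\delta_e$ for each $e\in B$, meant to say "the element $e$ is visible from here".

Let $e_1,\dots,e_m$ be the minimal elements of $B$, and let $\ell_{e_1},\dots,\ell_{e_m}$ be the exclusive list of length $m$ in letters $q_1,\dots,q_{m-1}$. For each non-minimal $e\in B$ take a further new letter $p_e$. For $e$ minimal let $\delta_e=\Diamond\Box\ell_e$. For $e$ non-minimal define, by recursion on the height of $e$,
$$\pi_e=p_e\wedge\bigwedge_{e'<e}\delta_{e'}\wedge\bigwedge_{\substack{e'\not\le e\\ e'\text{ minimal}}}\neg\delta_{e'}\wedge\bigwedge_{\substack{e'\not\le e\\ e'\text{ non-minimal}}}\Box\neg p_{e'},$$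
$$W_e=\pi_e\wedge\Box\bigl(\pi_e\to\Diamond(\neg\pi_e\wedge\Diamond\pi_e)\bigr),\qquad \delta_e=\Diamond W_e .$$
So $W_e=W(\pi_e)$ in the notation of Section 3, and the extra conjuncts of $\pi_e$ will ensure that a point satisfying $W_e$ detects exactly the elements of $\downarrow e$.

**Example.** For the chain $c<e$ we have $m=1$, $\ell_c=\top$, and $\delta_c=\Diamond\Box\top$ is valid. So $\pi_e=p_e\wedge\delta_c$ is equivalent to $p_e$, and $W_e$ is equivalent to $W(p_e)$.

**Step 3.** This step finds out where detection formulas can be true. Fix a finite nonempty poset $Y$ and an *arbitrary* model on $N(Y)$. For a point $x$ let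
$$\Delta(x)=\{e\in B: x\models\delta_e\}.$$
Since the $\delta_e$ begin with $\Diamond$ and $R$ is transitive, $xRy$ implies $\Delta(y)\subseteq\Delta(x)$. In particular $\Delta(x)$ depends only on $U(x)$.

**Lemma 3.**

1. For $e$ minimal: $x\models\delta_e$ iff $x$ sees a final point satisfying $\ell_e$. A final point satisfying $\ell_e$ has $\Delta=\{e\}$.
2. If $e$ is non-minimal and $y\models W_e$, then $\Delta(y)=\downarrow e$.
3. $\Delta(x)$ is a nonempty downset of $B$.
4. For $e$ non-minimal: if $x\models\delta_e$ then $x$ sees a point $z\models W_e$ with $U(z)=\downarrow b$ for some non-minimal $b\in Y$.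

*Proof.* (1) If $x$ sees a point satisfying $\Box\ell_e$, that point sees a final point, which satisfies $\ell_e$ and is seen by $x$. Conversely, a final point satisfying $\ell_e$ satisfies $\Box\ell_e$. Now let $x$ be final. It sees only itself, so $x\models\delta_{e'}$ for $e'$ minimal iff $x\models\ell_{e'}$, and exactly one $\ell_{e'}$ holds at $x$. For $e'$ non-minimal, $\delta_{e'}$ at $x$ amounts to $W_{e'}$ at $x$. This fails: if $\pi_{e'}$ held, then $\Diamond(\neg\pi_{e'}\wedge\Diamond\pi_{e'})$ would have to hold at $x$, that is, $\neg\pi_{e'}\wedge\pi_{e'}$.

(2) For $e'<e$, $\delta_{e'}$ is a conjunct of $\pi_e$. By reflexivity $y\models\Diamond W_e=\delta_e$. If $e'\not\le e$ is minimal, $\neg\delta_{e'}$ is a conjunct of $\pi_e$. If $e'\not\le e$ is non-minimal, then $y\models\Box\neg p_{e'}$, while $W_{e'}$ implies $p_{e'}$; so $y\not\models\Diamond W_{e'}$.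

(3) Let $e\in\Delta(x)$. If $e$ is minimal, $\downarrow e=\{e\}\subseteq\Delta(x)$. If not, $x$ sees some $y\models W_e$, and $\downarrow e=\Delta(y)\subseteq\Delta(x)$ by (2). So $\Delta(x)$ is a downset. It is nonempty because $x$ sees a final point, which satisfies some $\ell_e$.

(4) Among the points satisfying $W_e$ seen by $x$ choose $z$ with $U(z)$ minimal under inclusion. As $z\models W_e$ and $z$ sees itself, $z$ sees some $u\models\neg\pi_e$ which sees some $z'\models\pi_e$. By transitivity $z$ sees everything $z'$ sees, so the boxed conjunct of $W_e$ passes from $z$ to $z'$, and $z'\models W_e$. Also $x$ sees $z'$, and $U(z')\subseteq U(u)\subseteq U(z)$. By minimality these three sets are equal. Since $z\models\pi_e$ and $u\not\models\pi_e$, there are two different points over $U(z)$. Hence $U(z)=\downarrow b$ with $b\in Y$ non-minimal. $\square$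

Part (4) is the reason for the clusters: in a finite frame, $W_e$ can only be true because of a two-point cluster, and these sit exactly over the sets $\downarrow b$ with $b$ non-minimal.

## 7. The map from $N(Y)$ to $N(B)$

**Step 4.** This step turns the detected sets into a map of frames. With $Y$ and the model on $N(Y)$ fixed as above, define $f:N(Y)\to N(B)$ as follows. If $\Delta(x)=\downarrow e$ with $e$ non-minimal, let $f(x)=(\downarrow e,1)$ if $x\models\pi_e$ and $f(x)=(\downarrow e,0)$ otherwise. In all other cases let $f(x)=\Delta(x)$. By Lemma 3(3) this is a point of $N(B)$, and $U(f(x))=\Delta(x)$.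

**Lemma 4.** $f$ is a p-morphism onto a generated subframe of $N(B)$, that is:

- (forth) $xRy$ implies $f(x)Rf(y)$;
- (back) if $f(x)Rw$ then there is $y$ with $xRy$ and $f(y)=w$.

*Proof.* Forth says $\Delta(y)\subseteq\Delta(x)$, which we know. The condition (back) also implies that the image of $f$ is closed under $R$. To prove (back), let $f(x)Rw$ and $A'=U(w)$, so $A'\subseteq\Delta(x)$.

*Case 1: $A'=\downarrow e$ with $e$ non-minimal.* We find preimages of both points over $\downarrow e$. Since $x\models\delta_e$, $x$ sees some $y\models W_e$. Then $\Delta(y)=\downarrow e$ and $y\models\pi_e$, so $f(y)=(\downarrow e,1)$. Further, $y$ sees some $z\models\neg\pi_e$ which sees some $z'\models\pi_e$. As in Lemma 3(4), $z'\models W_e$. So $e\in\Delta(z)\subseteq\Delta(y)=\downarrow e$, and since $\Delta(z)$ is a downset, $\Delta(z)=\downarrow e$. Hence $f(z)=(\downarrow e,0)$, and $x$ sees $z$.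

*Case 2: otherwise; then $w=A'$.* We build a downset of $Y$ that detects exactly $A'$; it is a point of $N(Y)$ because *every* nonempty downset is. For each minimal $e\in A'$ choose, by Lemma 3(1), a minimal $b(e)\in U(x)$ such that the point over $\{b(e)\}$ satisfies $\ell_e$. For each non-minimal $e\in A'$ choose, by Lemma 3(4), a non-minimal $b(e)\in U(x)$ such that some point over $\downarrow b(e)$ satisfies $W_e$. In both cases points over $\downarrow b(e)$ have $\Delta=\downarrow e$, by Lemma 3(1), (2) and because $\Delta$ depends only on the underlying downset. Let
$$D=\bigcup_{e\in A'}\downarrow b(e)\subseteq U(x)$$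
and let $y$ be a point over $D$. Then $x$ sees $y$.

For $e\in A'$, $y$ sees the points over $\downarrow b(e)$, so $e\in\Delta(y)$. Conversely let $e'\in\Delta(y)$. By Lemma 3(1), (4) there is $b\in D$ such that some point over $\downarrow b$ satisfies $W_{e'}$ or, if $e'$ is minimal, such that $b$ is minimal and the point over $\{b\}$ satisfies $\ell_{e'}$. Now $b\le b(e)$ for some $e\in A'$, so points over $\downarrow b(e)$ see the points over $\downarrow b$ and satisfy $\delta_{e'}$. That is, $e'\in\downarrow e\subseteq A'$. So $\Delta(y)=A'$. As $A'$ is not of the form $\downarrow e$ with $e$ non-minimal, $f(y)=A'=w$. $\square$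

**Step 5.** This step writes down formulas naming the points of $N(B)$. For $w\in N(B)$ let $\varphi_w$ be the conjunction of $\delta_e$ for $e\in U(w)$, of $\neg\delta_e$ for $e\in B\setminus U(w)$, and of $\pi_e$ if $w=(\downarrow e,1)$, respectively $\neg\pi_e$ if $w=(\downarrow e,0)$. By the definition of $f$, in any model on any $N(Y)$:
$$x\models\varphi_w\iff f(x)=w. \tag{3}$$

## 8. Every non-theorem has a false instance

**Step 6.** This step shows that $v$, the valuation defined before (2), makes the detection formulas true as soon as $\mathcal Z$ provides a poset containing $B$ as a downset.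

**Lemma 5.** If $B$ is a nonempty downset of some $Z\in\mathcal Z$, then $v(\delta_e)=1$ for all $e\in B$. More precisely, there is a model on $N(B)$ in which $W_e$ holds at $(\downarrow e,1)$ for every non-minimal $e\in B$, and $\Box\ell_e$ holds at $\{e\}$ for every minimal $e\in B$.

*Proof.* Choose the values of $q_1,\dots,q_{m-1}$ so that $\ell_e$ is true at the final point $\{e\}$ for each minimal $e$, and let $p_e$ be true exactly at $(\downarrow e,1)$ for each non-minimal $e$. The point $\{e\}$ is final, so $\Box\ell_e$ holds there. By Lemma 3(1) with $Y=B$, for minimal $e$ a point $x$ satisfies $\delta_e$ iff it sees $\{e\}$, i.e. iff $e\in U(x)$. We show $(\downarrow e,1)\models W_e$ for $e$ non-minimal by induction on height.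

- $\pi_e$ holds at $(\downarrow e,1)$. The letter $p_e$ holds there. For $e'<e$, $\delta_{e'}$ holds: for minimal $e'$ because $e'\in\downarrow e$, and for non-minimal $e'$ because $(\downarrow e',1)\models W_{e'}$ by the induction hypothesis and is seen. For minimal $e'\not\le e$, $\delta_{e'}$ fails since $e'\notin\downarrow e$. For non-minimal $e'\not\le e$, the point $(\downarrow e',1)$ is not seen, so $\Box\neg p_{e'}$ holds.
- $\pi_e$ holds at no other point of $N(B)$, since $p_e$ does not.
- $(\downarrow e,1)$ sees $(\downarrow e,0)$, which satisfies $\neg\pi_e$ and sees $(\downarrow e,1)$, so it satisfies $\neg\pi_e\wedge\Diamond\pi_e$.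

Together these give $W_e$ at $(\downarrow e,1)$. Extend the model arbitrarily to $N(Z)$, of which $N(B)$ is a generated subframe. For $e$ non-minimal, $\neg W_e\notin L$, so $v(\Box\neg W_e)=0$ and $v(\delta_e)=1$ by the definition of $v$. For $e$ minimal, $\neg\Box\ell_e\notin L$, and $v(\delta_e)=v(\Diamond\Box\ell_e)=1$ likewise. $\square$

**Step 7.** This step proves the direction from right to left in (2). Let $A\notin L$, say $A$ fails at a point $w_0$ of a model on $N(Z)$, $Z\in\mathcal Z$. Let $B=U(w_0)$ and restrict to the generated submodel $(N(B),V)$; so $w_0$ is over $B$.

First, we arrange that $v(\varphi_{w_0})=1$. For $w$ over $B$ the formula $\varphi_w$ has no conjuncts $\neg\delta_e$, and by Lemma 5 all its conjuncts $\delta_e$ have value $1$. If $B$ is not of the form $\downarrow e$ with $e$ non-minimal, these are all the conjuncts and $w_0$ is the only point over $B$; so $v(\varphi_{w_0})=1$. If $B=\downarrow e$ with $e$ non-minimal, then $v(\varphi_w)=1$ for exactly one of the two points over $B$, according to the value $v(\pi_e)$. These two points are exchanged by an automorphism of $N(B)$ fixing all other points. Applying it to $V$ if necessary, we may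 assume that $A$ fails at the point $w_0$ with $v(\varphi_{w_0})=1$. (The $\varphi_w$ do not depend on $V$.)

Next, let $i(p)=\bigvee_{w\in V(p)}\varphi_w$ for every letter $p$. We claim that in every model on every $N(Y)$, with $f$ the corresponding map,
$$x\models iC\iff (N(B),V),f(x)\models C . \tag{4}$$
For letters, (3) says $x\models i(p)$ iff $f(x)\in V(p)$. Boolean cases are clear. For $\Box C$: if $f(x)\models\Box C$ and $xRy$, then $f(x)Rf(y)$ by (forth), so $f(y)\models C$ and $y\models iC$; hence $x\models\Box iC$. If $f(x)\not\models\Box C$, there is $w\not\models C$ with $f(x)Rw$; by (back) $w=f(y)$ with $xRy$, so $y\not\models iC$ and $x\not\models\Box iC$.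

Finally, if $x\models\varphi_{w_0}$ in a model on some $N(Y)$, then $f(x)=w_0\not\models A$, so $x\not\models iA$. Thus $\varphi_{w_0}\to\neg iA$ is valid in all $N(Y)$, and in particular belongs to $L$. By Lemma 2 it has value $1$ under $v$. Since $v(\varphi_{w_0})=1$, we get $v(iA)=0$. This proves (2), and with it Theorem A. $\blacksquare$

**Example.** Let $\mathcal Z$ contain the chain $c<e$ as a downset of some member, let $A=\neg W(p)$, $V(p)=\{(\downarrow e,1)\}$, and suppose $s(p_e)=1$. Here $v(\pi_e)=1$, so $w_0=(\downarrow e,1)$, and $i(p)=\varphi_{w_0}=\delta_c\wedge\delta_e\wedge\pi_e$. Up to the valid conjunct $\delta_c$ this is $p_e\wedge\Diamond W(p_e)$: the formula $C^*$ of Section 3, in the letter $p_e$.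

## 9. Antichains against all posets: the Grzegorczyk formula

**Proof of Theorem B.** Let $\mathcal Z_0$ be the class of finite nonempty antichains and $\mathcal Z_1$ the class of all finite nonempty posets. Both are closed under isomorphism and disjoint unions. Given $s$, Theorem A yields substitutional valuations $v,u$ extending $s$ with $L_v=L_{\mathcal Z_0}$ and $L_u=L_{\mathcal Z_1}$. Let
$$G=\Box(\Box(p\to\Box p)\to p)\to p .$$

**Step 1.** This step shows $G\in L_{\mathcal Z_0}$. If $Z$ is an antichain, $N(Z)$ is a finite partial order. Suppose $x\not\models p$ and $x\models\Box(\Box(p\to\Box p)\to p)$. Choose $y$ seen by $x$ with $y\not\models p$ and $U(y)$ minimal. Every point other than $y$ seen by $y$ has a strictly smaller underlying set, hence satisfies $p$, and so does everything it sees. So $p\to\Box p$ holds at all these points, and it holds at $y$ because $p$ is false there. Thus $y\models\Box(p\to\Box p)$, hence $y\models p$, a contradiction.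

**Step 2.** This step shows $G\notin L_{\mathcal Z_1}$. Let $Z$ be the chain $c<e$, and let $p$ be false exactly at $(\downarrow e,0)$. At this point $\Box(p\to\Box p)$ fails, since it sees $(\downarrow e,1)\models p\wedge\neg\Box p$. So $\Box(p\to\Box p)\to p$ holds at $(\downarrow e,0)$, and it holds at the other points because $p$ does. Hence $G$ fails at $(\downarrow e,0)$.

So $v$ and $u$ agree on all letters, but $v(\Box G)=1\neq 0=u(\Box G)$. $\blacksquare$

The same two valuations separate $\Diamond W(p)$. In a model on $N(Z)$ with $Z$ an antichain, a point $z\models W(p)$ with $U(z)$ minimal would see some $u'\models\neg p$ seeing some $z'\models p$. Then $z'\models W(p)$, so by minimality $U(z')=U(u')=U(z)$, which forces $u'=z$, a contradiction. So $v(\Diamond W(p))=0$. On the chain $c<e$, let $p$ hold exactly at $(\downarrow e,1)$; then $W(p)$ holds there, so $u(\Diamond W(p))=1$. Both decisions in Section 3 are possible.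

## 10. Cycles of different lengths: continuum many logics

**Proof of Theorem C.** Since $\mathcal L$ is countable, there are at most $2^{\aleph_0}$ functions $\mathcal L\to\{0,1\}$. For the lower bound we need $2^{\aleph_0}$ different logics $L_{\mathcal Z}$. The idea is to find posets $Z_3,Z_4,\dots$ whose detection formulas do not confuse them.

**Step 1.** This step defines the posets. For $n\ge3$ let $Z_n$ have minimal elements $x_0,\dots,x_{n-1}$, pairwise incomparable elements $y_0,\dots,y_{n-1}$, and a greatest element $t$, where
$$x_a<y_b\iff b\not\equiv a,\ a+1 \pmod n .$$
Each $y_b$ lies above $n-2\ge1$ of the $x_a$, so it is non-minimal. For example, in $Z_3$ each $y_b$ lies above exactly one $x_a$, the one with $b\equiv a+2$; so $Z_3$ consists of three two-element chains below a common top.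

For $X\subseteq\{3,4,\dots\}$ let $\mathcal Z_X$ be the class of posets isomorphic to finite nonempty disjoint unions of one-point posets and posets $Z_n$, $n\in X$. This class is nonempty and closed under isomorphism and disjoint unions. For $m\ge3$ let $W^{(m)}$ be the formula $W_{t'}$ of Section 6 for $B=Z_m$, where $t'$ is its greatest element. Elements of this $Z_m$ are written with primes.

**Claim.** $\neg W^{(m)}\in L_{\mathcal Z_X}$ iff $m\notin X$.

The claim suffices: for given $s$, Theorem A provides for each $X$ a substitutional valuation $v_X$ extending $s$ with $L_{v_X}=L_{\mathcal Z_X}$; by the claim $v_X(\Box\neg W^{(m)})=1$ iff $m\notin X$, so different $X$ give different valuations, and there are $2^{\aleph_0}$ sets $X$.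

**Step 2.** This step proves the easy half. If $m\in X$, Lemma 5 with $Z=B=Z_m$ gives a model on $N(Z_m)$ with $W^{(m)}$ true at $(\downarrow t',1)$. So $\neg W^{(m)}\notin L_{\mathcal Z_X}$.

**Step 3.** This step extracts from a model of $W^{(m)}$ a partial map between posets. Let $W^{(m)}$ be satisfied in a model on $N(Y)$, $Y\in\mathcal Z_X$. By Lemma 3(4) it holds at a point over $\downarrow b$ for some non-minimal $b\in Y$. This $b$ lies in a component of $Y$ with more than one point, which we may take to be $Z_n$ with $n\in X$.

For $b'\le b$ put $\phi(b')=e$ if either $e$ and $b'$ are non-minimal and some point over $\downarrow b'$ satisfies $W_e$, or $e$ and $b'$ are minimal and the point over $\{b'\}$ satisfies $\ell_e$. In both cases points over $\downarrow b'$ have $\Delta=\downarrow e$ by Lemma 3(1), (2). As $\downarrow e$ determines $e$, $\phi$ is a well-defined partial function from $\downarrow b$ to $Z_m$, with $\Delta=\downarrow\phi(b')$ over $\downarrow b'$, and $b'$ is minimal iff $\phi(b')$ is. Moreover: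

- (i) If $b''\le b'$ are in the domain, then $\phi(b'')\le\phi(b')$. Indeed points over $\downarrow b'$ see those over $\downarrow b''$, so $\downarrow\phi(b'')\subseteq\downarrow\phi(b')$.
- (ii) If $e'\le\phi(b')$, there is $b''\le b'$ with $\phi(b'')=e'$. Indeed a point over $\downarrow b'$ satisfies $\delta_{e'}$, and Lemma 3(1) or (4) yields $b''$ with $\downarrow b''\subseteq\downarrow b'$ and $\phi(b'')=e'$.

**Step 4.** This step compares $Z_m$ with $Z_n$. We have $\phi(b)=t'$. By (ii) some $b''\le b$ has $\phi(b'')=y'_0$. It is non-minimal, and $b''\ne b$ since $\phi(b'')\neq t'$. Below $y_c$ there are no non-minimal elements other than $y_c$, so $b\ne y_c$ for all $c$, and as $b$ is non-minimal, $b=t$. By (ii) again, for each $j$ there is a non-minimal element mapped to $y'_j$. It differs from $t$, so it is some $y_{\beta(j)}$: $\phi(y_{\beta(j)})=y'_j$. Likewise for each $i$ there is a minimal element $x_{\alpha(i)}$ with $\phi(x_{\alpha(i)})=x'_i$. The maps $\alpha,\beta$ are injective because $\phi$ is a function.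

If $j\equiv i$ or $j\equiv i+1\pmod m$, then $x'_i\not\le y'_j$. By (i), $x_{\alpha(i)}\not\le y_{\beta(j)}$, which means $\beta(j)\equiv\alpha(i)$ or $\beta(j)\equiv\alpha(i)+1\pmod n$. (Since $\phi$ preserves $\le$, it is the *non*-comparabilities that can be pulled back; this is why the cycle is encoded by them.)

**Step 5.** This step concludes by counting. Let $\Gamma_n$ be the bipartite graph on the $x_a,y_b$ ($a,b$ modulo $n$) with edges $x_ay_a$ and $x_ay_{a+1}$. It is the cycle $x_0,y_1,x_1,y_2,\dots,x_{n-1},y_0$ of length $2n$. By Step 4, $x'_i\mapsto x_{\alpha(i)}$, $y'_j\mapsto y_{\beta(j)}$ is an injective graph homomorphism $\Gamma_m\to\Gamma_n$, so $\Gamma_n$ contains a cycle of length $2m$. The only cycle in $\Gamma_n$ is $\Gamma_n$ itself, so $m=n\in X$. This proves the claim and Theorem C. $\blacksquare$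

## 11. Sign changes of letters

**Proof of Theorem D.** The idea is to negate those letters on which $v$ has the wrong value. Negating twice only produces double negations, which are harmless.

**Step 1.** This step shows that double negations do not matter, even inside boxes. Let $v$ be a substitutional valuation. Call $C,C'$ *$v$-equivalent* if $v(iC)=v(iC')$ for all $i$. This is an equivalence relation, and $C$ and $\neg\neg C$ are $v$-equivalent. It is clearly preserved by $\neg$ and $\wedge$. It is also preserved by $\Box$: if $C,C'$ are $v$-equivalent, then $v(i\Box C)=1$ iff $v(kiC)=1$ for all $k$, iff $v(kiC')=1$ for all $k$, iff $v(i\Box C')=1$. So replacing occurrences of subformulas $D$ by $\neg\neg D$ leads to $v$-equivalent formulas; in particular it does not change $v$-values.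

**Step 2.** This step defines $u$. Let $j(p)=p$ if $s(p)=v(p)$ and $j(p)=\neg p$ otherwise. Put $u(A)=v(jA)$. Then $u(p)=s(p)$ for all letters, and $u$ obeys the Boolean clauses because $j$ commutes with $\neg$ and $\wedge$.

**Step 3.** This step compares three quantifications over substitutions. For every $A$ the following are equivalent:

- (a) $v(kA)=1$ for all $k$;
- (b) $v(ijA)=1$ for all $i$;
- (c) $v(jiA)=1$ for all $i$.

(a) implies (b) and (c), since $ij$ and $ji$ are substitutions. For (b)$\Rightarrow$(a), given $k$ take $i=kj$ in (b). The formula $jjA$ arises from $A$ by replacing some letters $p$ by $\neg\neg p$, so $kjjA$ arises from $kA$ by inserting double negations. By Step 1, $v(kA)=v(kjjA)=1$. For (c)$\Rightarrow$(a), given $k$ take $i=jk$ in (c). The formula $jjkA$ arises from $kA$ by inserting double negations before letters, so $v(kA)=v(jjkA)=1$.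

**Step 4.** This step concludes. We have $u(\Box A)=v(\Box jA)=1$ iff (b), iff (c), and (c) says $u(iA)=1$ for all $i$. So $u$ is a substitutional valuation. Also $u(\Box A)=1$ iff (b), iff (a), iff $v(\Box A)=1$; so $L_u=L_v$. Uniqueness holds because a substitutional valuation is determined by its letters and its logic. The same remark shows that $v\mapsto(v{\restriction}\text{letters},L_v)$ is injective, and what we have just proved shows that it is onto. $\blacksquare$

## 12. The Medvedev logic is the greatest

**Proof of Theorem E.** For $B=\{1,\dots,n\}$ an antichain, $N(B)=M_n$, and every finite nonempty antichain is isomorphic to such a $B$. So $L_{\mathcal Z_0}$ is the modal logic of the frames $M_n$, $n\ge1$, and by Theorem A it is of the form $L_v$. Now let $v$ be an *arbitrary* substitutional valuation. We must show $L_v\subseteq L_{\mathcal Z_0}$. We use Lemma 1 and the observation that $(kC)^-$ is $C^-$ with each letter $p$ replaced by $(kp)^-$.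

**Step 1.** This step computes $\Diamond\Box$. *For Boolean $\ell$ and every $k$: $v(k\Diamond\Box\ell)=1$ iff $(k\ell)^-$ is satisfiable.* The left side says that there is $k_1$ such that $v(k_2k_1k\ell)=1$ for all $k_2$. If $\alpha((k\ell)^-)=1$, then $k_1=g_\alpha$ works, since $v(k_2g_\alpha k\ell)=\alpha((k\ell)^-)=1$ by Lemma 1. Conversely, let $k_1$ be given, take any assignment $\beta$, and let $k_2=g_\beta$. By Lemma 1 (with $h$ the identity), $\beta((k_1k\ell)^-)=v(g_\beta k_1k\ell)=1$. So the assignment $p\mapsto\beta((k_1p)^-)$ satisfies $(k\ell)^-$.

**Step 2.** This step shows that substitutions move through $M_n$ exactly as its relation allows. Let $\ell_1,\dots,\ell_n$ be the exclusive list of length $n$, $\delta_e=\Diamond\Box\ell_e$, and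
$$T(k)=\{e:v(k\delta_e)=1\}=\{e:(k\ell_e)^-\text{ is satisfiable}\}.$$
*For each $k$, the set $T(k)$ is nonempty, and $\{T(k'k):k'\text{ a substitution}\}$ is the set of all nonempty subsets of $T(k)$.*

The formulas $(k\ell_e)^-$, $e=1,\dots,n$, arise from the $\ell_e$ by substituting Boolean formulas for letters, so they are pairwise inconsistent with tautological disjunction. Hence $T(k)\ne\emptyset$, for every $k$. If $(k'k\ell_e)^-$ is satisfied by $\beta$, then $(k\ell_e)^-$ is satisfied by $p\mapsto\beta((k'p)^-)$; so $T(k'k)\subseteq T(k)$.

Now let $S=\{e_1,\dots,e_r\}\subseteq T(k)$ be nonempty with distinct $e_t$, and let $\alpha_t$ satisfy $(k\ell_{e_t})^-$. Take an exclusive list $\rho_1,\dots,\rho_r$ and put $k'(p)=\bigvee\{\rho_t:\alpha_t(p)=1\}$ for every letter $p$. For every assignment $\beta$, the assignment $p\mapsto\beta(k'p)$ is $\alpha_t$ for the unique $t$ with $\beta(\rho_t)=1$, and every $t$ occurs for some $\beta$. The formula $(k'k\ell_e)^-$ is $(k\ell_e)^-$ with each $p$ replaced by the Boolean formula $k'(p)$, so it is satisfiable iff some $\alpha_t$ satisfies $(k\ell_e)^-$. As $\alpha_t$ satisfies $(k\ell_{e_t})^-$ and therefore no other $(k\ell_e)^-$,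 this holds iff $e\in S$. Thus $T(k'k)=S$.

**Step 3.** This step turns a countermodel on $M_n$ into a false instance under $v$. Let $A\notin L_{\mathcal Z_0}$. Then $A$ fails at a point $D$ of a model on $N(Z)$ for an antichain $Z$. Passing to the generated submodel on $N(D)$, we may assume that $A$ fails at the root $\{1,\dots,n\}$ of some $(M_n,V)$. For nonempty $S\subseteq\{1,\dots,n\}$ put
$$\varphi_S=\bigwedge_{e\in S}\delta_e\wedge\bigwedge_{e\notin S}\neg\delta_e,\qquad i(p)=\bigvee_{S\in V(p)}\varphi_S .$$
Then for all $k$ and $C$:
$$v(kiC)=1\iff (M_n,V),T(k)\models C . \tag{5}$$
This is proved by induction on $C$, for all $k$ at once. For letters, $v(k\varphi_S)=1$ iff $T(k)=S$, so $v(ki(p))=1$ iff $T(k)\in V(p)$. Boolean cases are clear. For $\Box C$: $v(ki\Box C)=1$ iff $v(k'kiC)=1$ for all $k'$, iff $T(k'k)\models C$ for all $k'$, iff $T(k)\models\Box C$. The last equivalence is Step 2, since the points of $M_n$ seen by $T(k)$ are exactly its nonempty subsets.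

Let $k$ be the identity in (5). Then $T(k)=\{1,\dots,n\}$, since all $\ell_e$ are satisfiable. As $A$ fails at the root, $v(iA)=0$. Hence $v(\Box A)=0$, that is, $A\notin L_v$. $\blacksquare$
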